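\title{A Poisson limit for Yang--Baxter moves in random reduced decompositions of the longest permutation}

\begin{abstract}
Choose a reduced decomposition of the longest element of $\mathfrak S_n$ uniformly at random, and let $X_n$ be the number of positions at which it supports a Yang--Baxter move. We prove that $X_n$ converges in law to a Poisson variable of mean $1$, that the counts in disjoint time intervals are asymptotically independent Poisson variables, and that $\operatorname{Var}X_n=1+O(1/n)$. The proof rests on an identity in the nilCoxeter algebra: the sum $v$ of all Yang--Baxter triples equals $[u,g]-2P$, where $u$ is the sum of the generators and $P$ is a power sum that commutes with $u$. The commutator telescopes and $P$ acts almost as a scalar, which gives an asymptotic differential equation for the probability generating function.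
\end{abstract}

\section{Introduction}\label{sec:intro}

The symmetric group $\mathfrak S_n$ is generated by the adjacent transpositions $s_i=(i\ \,i+1)$, $1\le i\le n-1$. The length $\ell(w)$ of a permutation $w$ is the least number of factors in an expression $w=s_{i_1}\cdots s_{i_l}$; it equals the number of inversions of $w$. An expression with $l=\ell(w)$ is a \emph{reduced decomposition} of $w$, and $(i_1,\dots,i_l)$ is a \emph{reduced word}. The longest element $w_0\colon i\mapsto n+1-i$ has length
\[
N=\binom n2 .
\]
A reduced word \emph{supports a Yang--Baxter move in position $k$} if $(i_k,i_{k+1},i_{k+2})$ is $(j,j+1,j)$ or $(j+1,j,j+1)$ for some $j$. Since $s_js_{j+1}s_j=s_{j+1}s_js_{j+1}$, exchanging the two triples then gives another reduced word of the same permutation. For short we say that the word has a \emph{braid at $k$}, and we call $\{k,k+1,k+2\}$ the \emph{window} of that braid.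

Let $\mathbf i=(i_1,\dots,i_N)$ be a uniformly random reduced word of $w_0$, and let $X_n$ be the number of $k\in\{1,\dots,N-2\}$ at which $\mathbf i$ has a braid. For $n=3$ the words are $121$ and $212$, and $X_3=1$. For $n=4$ they are
\begin{equation}\label{eq:S4}
\begin{array}{c|cccc}
X_4=0 & 312312&132132&213213&231231\\
X_4=1 & 123121&321323&121321&323123\\
X_4=1 & 132312&312132&213231&231213\\
X_4=2 & 123212&321232&212321&232123
\end{array}
\end{equation}
Each row is an orbit under reversal and under $j\mapsto 4-j$; the first column is reached from $123121$ by the moves $123121\to123212\to132312\to312312$; and the list is complete because there are $16$ words (Section~\ref{sec:algebra}). In both cases the mean is $1$.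

It is known that $\mathbf EX_n=1$ for all $n\ge3$. The law of $\mathbf i$ is stationary (Corollary~\ref{cor:stat}), so each of the $N-2$ positions carries a braid with probability exactly $1/(N-2)$. If these rare events were independent, $X_n$ would be binomial with parameters $N-2$ and $1/(N-2)$, hence nearly Poisson. They are not independent: the letters of a reduced word of $w_0$ are subject to a global constraint, and $X_4$ has variance $\frac12$. Conjecture~2 of \cite{Note} states that the Poisson limit holds nevertheless. We prove it.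

\begin{theorem}\label{thm:main}
For every $k=0,1,2,\dots$ one has $\displaystyle\lim_{n\to\infty}\mathbf P(X_n=k)=\frac1{e\cdot k!}$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\textup{(a)} Let $0\le\alpha_1<\beta_1\le\alpha_2<\beta_2\le\dots\le\alpha_q<\beta_q\le1$, and let $X^{(r)}$ be the number of positions $k$ with $k/N\in(\alpha_r,\beta_r]$ at which $\mathbf i$ has a braid. Then $(X^{(1)},\dots,X^{(q)})$ converges in law to a vector of independent Poisson variables with means $\beta_r-\alpha_r$.

\textup{(b)} $\mathbf E[X_n(X_n-1)]=1+O(1/n)$, so $\operatorname{Var}X_n=1+O(1/n)$.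
\end{theorem}

Theorem~\ref{thm:main} is the case $q=1$, $(\alpha_1,\beta_1]=(0,1]$ of Theorem~\ref{thm:strong}(a).

\subsection*{The idea}
In the nilCoxeter algebra, with generators $u_1,\dots,u_{n-1}$, non-reduced words vanish, and the number of reduced words of $w_0$ is the coefficient of $w_0$ in $u^N$, where $u=\sum u_i$. Replacing three consecutive factors $u$ by the sum $v$ of all braid triples counts the words with a braid at that place. We shall write $v=[u,g]-2P$, where $[x,y]=xy-yx$ and $P$ commutes with $u$. Summing over the positions in a stretch of $L$ letters, the commutator telescopes and $P$ slides out: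
\begin{equation}\label{eq:telescope}
\sum_{a+b=L-3}u^avu^b=\bigl(u^{L-2}g-gu^{L-2}\bigr)-2(L-2)\,Pu^{L-3}.
\end{equation}
The element $P$ is the image of the power sum $p_3$, and the character theory of the symmetric group shows that in front of a long run of $u$'s it may be replaced by $\kappa u^3$ with $-2\kappa=1/(N-2)$. So marking one more braid somewhere in the stretch multiplies the count by about $L/N$, whatever else has been marked. This is the independence behind the Poisson law, and for the generating function $\Phi$ of the braids in the stretch it reads $\Phi'\approx(L/N)\Phi$.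

Three things must be controlled. First, $g$ and $P$ do not commute with the other marked braids; the commutators are short local patterns, whose probabilities are bounded in Section~\ref{sec:local} by the Edelman--Greene bijection. Second, $P$ must be shown to act as a scalar. Third, the boundary terms in \eqref{eq:telescope} must be shown to be small. For the variance (Section~\ref{sec:variance}) a cyclic symmetry cancels the boundary terms, and the method is visible there with no limiting argument. For the limit law (Sections~\ref{sec:weights}--\ref{sec:ode}) we use the law of large numbers for random sorting networks instead.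

Throughout, $\mathbf P$ and $\mathbf E$ refer to $\mathbf i$. The letter $C$ and the constants in $O(\cdot)$ may change from line to line; they may depend on the fixed data $K,k,q,\alpha_r,\beta_r,\gamma$ of the statement at hand, but never on $n$, on the weights $\varepsilon$, or on the auxiliary parameter $\eta$. In asymptotic statements $n$ is large enough for all expressions to make sense.

\section{The nilCoxeter algebra and symmetric functions}\label{sec:algebra}

The \emph{nilCoxeter algebra} $\mathcal N$ is the real algebra with generators $u_1,\dots,u_{n-1}$ and relations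
\[
u_i^2=0,\qquad u_iu_j=u_ju_i\ \ (|i-j|\ge2),\qquad u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}.
\]
It has a basis $T_w$, $w\in\mathfrak S_n$. For a word $\pi=\pi_1\cdots\pi_l$ the product $u_\pi=u_{\pi_1}\cdots u_{\pi_l}$ is $T_w$ if $\pi$ is a reduced word of $w$, and $0$ if $\pi$ is not reduced. We write $[w]x$ for the coefficient of $T_w$ in $x$. With $u=\sum_iu_i$, the number of reduced words of $w$ is $[w]u^{\ell(w)}$, and we put $f=[w_0]u^N$. Since $\ell(\sigma^{-1}w_0)=N-\ell(\sigma)$ for all $\sigma$, the product $T_\sigma T_\tau$ equals $T_{w_0}$ exactly when $\sigma\tau=w_0$. Therefore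
\begin{equation}\label{eq:split}
[w_0](xy)=\sum_{\sigma}[\sigma]x\;[\sigma^{-1}w_0]y .
\end{equation}

\subsection*{Cyclic symmetry}
The map $u_j\mapsto u_{n-j}$ preserves the relations and so defines an automorphism $x\mapsto x^*$ of $\mathcal N$. As $w_0s_jw_0=s_{n-j}$, it sends $T_w$ to $T_{w_0ww_0}$. Up to this twist, the functional $[w_0]$ is a trace.

\begin{lemma}\label{lem:cyclic}
$[w_0](xy)=[w_0](y^*x)$ for all $x,y\in\mathcal N$.
\end{lemma}

\begin{proof}
Take $x=T_\sigma$, $y=T_\tau$. The left side is $1$ if $\sigma\tau=w_0$, the right side is $1$ if $(w_0\tau w_0)\sigma=w_0$, and otherwise they vanish. Both conditions say $\tau=\sigma^{-1}w_0$.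
\end{proof}

\begin{corollary}[Stationarity]\label{cor:stat}
For $0\le l\le N-k$ the law of $(i_{l+1},\dots,i_{l+k})$ does not depend on $l$.
\end{corollary}

\begin{proof}
If $s_{i_1}\cdots s_{i_N}=w_0$, then $s_{i_2}\cdots s_{i_N}=s_{i_1}w_0=w_0s_{n-i_1}$. So $(i_1,\dots,i_N)\mapsto(i_2,\dots,i_N,n-i_1)$ is an injective map of the finite set of reduced words of $w_0$ to itself, hence preserves the uniform law, and it shifts positions by one.
\end{proof}

\subsection*{Elements that commute with $u$}
Recall that the ring $\Lambda$ of symmetric functions is the polynomial ring in the complete homogeneous functions $h_1,h_2,\dots$. It has bases $h_\nu=h_{\nu_1}h_{\nu_2}\cdots$, $m_\nu$ (monomial), $s_\nu$ (Schur) and $p_\nu=p_{\nu_1}p_{\nu_2}\cdots$ (power sums), indexed by partitions. The Hall inner product satisfies $\langle m_\lambda,h_\nu\rangle=1$ if $\lambda=\nu$ and $0$ otherwise, and $\langle s_\lambda,p_\rho\rangle=\chi^\lambda(\rho)$, the value of the irreducible character $\chi^\lambda$ of $\mathfrak S_{|\lambda|}$ on permutations of cycle type $\rho$. The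 degree $f^\lambda=\chi^\lambda(1,\dots,1)$ is the number of standard tableaux of shape $\lambda$. Let
\[
H_k=\sum_{i_1<\dots<i_k}u_{i_1}\cdots u_{i_k},\qquad H_0=1,\quad H_1=u,
\]
and let $\delta=(n-1,n-2,\dots,1)$ be the staircase partition of $N$.

\begin{theorem}[\cite{Stanley,FominStanley,EG}]\label{thm:stanley}
The elements $H_k$ commute, so that
\[
F_w=\sum_{k_1,k_2,\dots}x_1^{k_1}x_2^{k_2}\cdots\,[w]H_{k_1}H_{k_2}\cdots=\sum_\nu m_\nu\,[w]H_{\nu_1}H_{\nu_2}\cdots
\]
is a symmetric function, and $F_{w_0}=s_\delta$ \cite{Stanley,FominStanley}. For every $w$ one has $F_w=\sum_\lambda a_{w,\lambda}s_\lambda$ with $a_{w,\lambda}\ge0$ \cite{EG}.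
\end{theorem}

Thus $h_k\mapsto H_k$ defines a ring homomorphism $\varphi\mapsto\varphi(u)$ from $\Lambda$ to $\mathcal N$, with $p_1(u)=u$, and every $\varphi(u)$ commutes with $u$. For $\varphi$ homogeneous of degree $\ell(w)$ we have $[w]\varphi(u)=\langle F_w,\varphi\rangle$, because both sides are linear in $\varphi$ and agree for $\varphi=h_\nu$. For a partition $\rho$ with $|\rho|\le|\lambda|$ define the normalized character
\[
\widehat\chi_\rho(\lambda)=\chi^\lambda\bigl(\rho,1^{|\lambda|-|\rho|}\bigr)\big/f^\lambda .
\]
Taking $\varphi=p_\rho p_1^{m-|\rho|}$ with $m=\ell(w)$ gives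
\begin{equation}\label{eq:char}
[w]\,p_\rho(u)\,u^{m-|\rho|}=\sum_\lambda a_{w,\lambda}\,f^\lambda\,\widehat\chi_\rho(\lambda),
\qquad\text{in particular}\qquad
[w_0]\,p_\rho(u)\,u^{N-|\rho|}=f^\delta\,\widehat\chi_\rho(\delta).
\end{equation}
The case $\rho=\emptyset$ is $f=f^\delta$.

\subsection*{Hooks and border strips}
We draw $\lambda$ as the set of cells $(i,j)$, in row $i$ and column $j$, with $j\le\lambda_i$; thus $\delta=\{(i,j):i+j\le n\}$. The hook length $h(x)$ of a cell $x$ is $1$ plus the number of cells of $\lambda$ to the right of $x$ in its row or below $x$ in its column. A \emph{corner} is a cell of hook length $1$. The hook length formula says $f^\lambda=|\lambda|!/\prod_xh(x)$. In $\delta$ the cell $(i,j)$ has hook length $2(n-i-j)+1$; for $n=4$ this gives $f=6!/(5\cdot3\cdot3)=16$. A \emph{border strip} is a connected skew shape $\lambda/\nu$ containing no $2\times2$ square; the border strips of $\lambda$ of size $k$ are in bijection with the cells of hook length $k$. The Murnaghan--Nakayama rule says that $\chi^\lambda(k,\rho)=\sum_\nu\pm\chi^\nu(\rho)$,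 summed over border strips $\lambda/\nu$ of size $k$, the sign being $+$ when the strip meets an odd number of rows.

\section{The braid element is a commutator plus a power sum}\label{sec:identity}

Put $v_j=u_ju_{j+1}u_j=u_{j+1}u_ju_{j+1}$ for $1\le j\le n-2$, and
\[
v=2\sum_jv_j=\sum_j\bigl(u_ju_{j+1}u_j+u_{j+1}u_ju_{j+1}\bigr).
\]
Then $[w_0]u^avu^b/f$, for $a+b=N-3$, is the probability of a braid at $a+1$. We would like to compare $v$ with an element of degree $3$ that commutes with $u$, and the candidate is $P=p_3(u)$. It turns out to be a sum of words on at most three adjacent letters, equal to $-\frac12v$ plus a correction $t$; and $t$ is a commutator with $u$. To see this, put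
\[
c_j=[u_{j+1},u_j]\ \ (1\le j\le n-2),\qquad \tau_j=[u_{j+2},c_j]\ \ (1\le j\le n-3),\qquad c=\sum c_j,\quad t=\sum\tau_j,
\]
and $\tau_0=\tau_{n-2}=0$.

\begin{lemma}\label{lem:comm}
For scalars $\xi_1,\dots,\xi_{n-1}$ and $d=\sum\xi_iu_i$,
\[
[u,d]=\sum_{j=1}^{n-2}(\xi_j-\xi_{j+1})\,c_j,\qquad [u,[u,d]]=\sum_{j=1}^{n-3}(\xi_j-2\xi_{j+1}+\xi_{j+2})\,\tau_j .
\]
\end{lemma}

\begin{proof}
In $[u,d]=\sum_{i,k}\xi_k[u_i,u_k]$ only the pairs $\{i,k\}=\{j,j+1\}$ survive, and they give $\xi_jc_j-\xi_{j+1}c_j$. For the second formula it suffices to show $[u,c_j]=\tau_j-\tau_{j-1}$, since then $[u,\sum a_jc_j]=\sum(a_j-a_{j+1})\tau_j$. From $c_j=u_{j+1}u_j-u_ju_{j+1}$ and $u_i^2=0$,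
\begin{equation}\label{eq:uc}
u_jc_j=v_j,\qquad c_ju_j=-v_j,\qquad u_{j+1}c_j=-v_j,\qquad c_ju_{j+1}=v_j,
\end{equation}
so $[u_j,c_j]=2v_j$ and $[u_{j+1},c_j]=-2v_j$ cancel. Next $[u_{j+2},c_j]=\tau_j$. As $u_{j-1}$ and $u_{j+1}$ commute, the Jacobi identity gives $[u_{j-1},[u_{j+1},u_j]]=[u_{j+1},[u_{j-1},u_j]]=-\tau_{j-1}$. All other $u_i$ commute with $c_j$.
\end{proof}

So $[u,[u,d]]$ takes second differences of the coefficients, and $t$ appears when they are a quadratic function of $i$. We center the quadratic at $n/2$ to make $d$ invariant under $*$. From now on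
\[
\xi_i=\bigl(i-\tfrac n2\bigr)^2,\qquad d=\sum_i\xi_iu_i,\qquad g=[u,d]=-\sum_j(2j+1-n)\,c_j,\qquad [u,g]=2t .
\]

\begin{proposition}\label{prop:identity}
The element $P=p_3(u)$ equals $t-\frac12v$. Consequently
\[
v=[u,g]-2P,\qquad [u,P]=0,
\]
and $u,d,g,t,v,P$ are fixed by $*$.
\end{proposition}

\begin{proof}
Newton's identities $kh_k=\sum_{i=1}^kp_ih_{k-i}$ give $p_2=2h_2-h_1^2$ and $p_3=3h_3-h_2h_1-h_1p_2$. We have $u^2=\sum_{i<k}u_iu_k+\sum_{i>k}u_iu_k=2H_2+\sum_{i>k}[u_i,u_k]=2H_2+c$, so $p_2(u)=-c$ and
\[
P=3H_3-H_2u+uc .
\]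
Expand $H_2u=\sum_{i<j}\sum_ku_iu_ju_k$ according to the position of $k$, moving $u_k$ into increasing order.
\begin{itemize}
\item $k>j$ gives $H_3$, and $k=j$ gives $0$.
\item $i<k<j$: here $u_iu_ju_k=u_iu_ku_j+u_i[u_j,u_k]$, and $[u_j,u_k]=0$ unless $j=k+1$. The sum is $H_3+\sum_{i<k}u_ic_k$.
\item $k=i$: $u_iu_ju_i=0$ unless $j=i+1$. The sum is $\sum_iv_i$.
\item $k<i$: since $j\ge k+2$, $u_iu_ju_k=u_iu_ku_j=u_ku_iu_j+[u_i,u_k]u_j$, and $[u_i,u_k]=0$ unless $i=k+1$. The sum is $H_3+\sum_{j\ge k+2}c_ku_j$.
\end{itemize}
The three copies of $H_3$ cancel, and subtracting $\sum_{i<k}u_ic_k$ from $uc=\sum_{i,k}u_ic_k$ leaves the terms with $i\ge k$. Hence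
\[
P=\sum_k\bigl(u_kc_k+u_{k+1}c_k\bigr)+\sum_{j\ge k+2}[u_j,c_k]-\sum_kv_k .
\]
The first sum vanishes by \eqref{eq:uc}, and in the second only $j=k+2$ contributes. So $P=t-\frac12v$, and $[u,g]-2P=2t-2t+v=v$. Finally $u^*=u$; $d^*=d$ because $\xi_{n-i}=\xi_i$; $v^*=v$ because $v_j^*=v_{n-1-j}$; and $g=[u,d]$, $t=\frac12[u,g]$, $P=t-\frac12v$ are built from these.
\end{proof}

Let
\[
\kappa=\widehat\chi_3(\delta),\qquad\text{so that}\quad [w_0]Pu^{N-3}=\kappa f\quad\text{by \eqref{eq:char}}.
\]

\begin{corollary}\label{cor:kappa}
For each $k\in\{1,\dots,N-2\}$,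
\begin{equation}\label{eq:kappa}
\mathbf P(\text{braid at }k)=-2\kappa=\frac1{N-2}.
\end{equation}
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:cyclic}, $[w_0]u\cdot gu^{N-3}=[w_0]gu^{N-3}\cdot u$, so $[w_0][u,g]u^{N-3}=0$ and $[w_0]vu^{N-3}=-2\kappa f$. Thus a braid at position $1$, and by stationarity at any position, has probability $-2\kappa$. Summing over positions gives $1=\mathbf EX_n=-2\kappa(N-2)$.
\end{proof}

\begin{example}\label{ex:n4}
For $n=3$ we have $t=0$, $P=-v_1$ and $\kappa=\chi^{(2,1)}(3)/2=-\frac12$. For $n=4$ we have $d=u_1+u_3$, $g=c_1-c_2$ and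
\[
P=\tau_1-v_1-v_2,\qquad \tau_1=u_3u_2u_1-u_3u_1u_2-u_2u_1u_3+u_1u_2u_3 .
\]
In \eqref{eq:S4} two words begin with each of $321$, $312$, $213$, $123$, so $[w_0]\tau_1u^3=2-2-2+2=0$, as the cyclic symmetry predicts. One word begins with $121$ and one with $232$, so $[w_0]Pu^3=-2$. On the character side, $(3,2,1)$ has two border strips of size $3$, each meeting two rows and leaving the shapes $(3)$ and $(1,1,1)$, so $\chi^{(3,2,1)}(3,1,1,1)=-1-1=-2$. Hence $-2\kappa=\frac4{16}=\frac1{N-2}$, and indeed four of the sixteen words begin with a braid.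
\end{example}

\section{Probabilities of local patterns}\label{sec:local}

All error terms will be combinations of short words on a few adjacent letters. We show that a given such word of length $k$ occurs at a given place with probability $O(n^{-k})$, as if the letters were independent and spread over $n$ values. This gives orders of magnitude only; the constants come from the algebra.

\begin{lemma}\label{lem:hook}
Fix $K$. If $\nu\subset\delta$ is a partition with $|\delta\setminus\nu|\le K$ and $\nu^-$ is obtained from $\nu$ by removing a corner, then $f^{\nu^-}/f^\nu\le C/n$.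
\end{lemma}

\begin{proof}
Let $(i,j)$ be the corner; then $i+j\le n$. Removing it lowers by $1$ the hook lengths of the other cells in row $i$ and column $j$, and changes no other hook length. By the hook length formula,
\[
\frac{f^{\nu^-}}{f^\nu}=\frac1{|\nu|}\prod_x\frac{h(x)}{h(x)-1},
\]
the product over those cells. Take $x=(i,j-s)$ with $1\le s\le j-1$. If column $j-s$ has the same length $n-j+s$ as in $\delta$, then $h(x)=1+s+(n-j+s-i)\ge2s+1$, and the factor is at most $1+\frac1{2s}$. At most $K$ columns are shorter than in $\delta$, and for them the factor is at most $2$ because $h(x)\ge2$. The product over the row is therefore at most $2^K\exp\bigl(\frac12\sum_{s<j}\frac1s\bigr)\le2^K\sqrt{ej}$. By transposition, the product over the column is at most $2^K\sqrt{ei}$. Now $\sqrt{ij}\le n$ and $|\nu|\ge N-K$.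
\end{proof}

To pass from tableaux to words we use the Edelman--Greene bijection. For a standard tableau $T$ of shape $\delta$, let $j_{\max}(T)$ be the column of the entry $N$, which sits in the corner $(n-j_{\max},j_{\max})$. Let $\Psi T$ be obtained as follows: delete $N$; repeatedly slide into the vacant cell the larger of its upper and left neighbors, until $(1,1)$ is vacant; add $1$ to all entries; put $1$ in $(1,1)$.

\begin{theorem}[\cite{EG}]\label{thm:EG}
The map $T\mapsto\bigl(j_{\max}(\Psi^{N-k}T)\bigr)_{k=1}^N$ is a bijection from the standard tableaux of shape $\delta$ to the reduced words of $w_0$.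
\end{theorem}

The order of reading is immaterial, since the reverse of a reduced word of $w_0$ is again one. For $n=3$, $\Psi$ exchanges $\begin{smallmatrix}1&2\\3&\end{smallmatrix}$ and $\begin{smallmatrix}1&3\\2&\end{smallmatrix}$, which map to $121$ and $212$.

\begin{lemma}\label{lem:pattern}
Fix $k$. For every interval $J$ of at most five letters and every $0\le l\le N-k$,
\[
\mathbf P\bigl((i_{l+1},\dots,i_{l+k})\in J^k\bigr)\le Cn^{-k}.
\]
\end{lemma}

\begin{proof}
By stationarity we may take the last $k$ letters. By Theorem~\ref{thm:EG} they are $j_{\max}(\Psi^sT)$, $0\le s<k$, with $T$ uniform. One application of $\Psi$ raises each entry other than $N$ by $1$ and moves it by at most one cell. So the entry $N$ of $\Psi^sT$ is the entry $N-s$ of $T$, displaced by at most $s$ in $\ell^1$-distance, and it lies in the cell $(n-j,j)$ with $j=j_{\max}(\Psi^sT)$. If all $k$ letters lie in $J$, the entries $N,N-1,\dots,N-k+1$ of $T$ thus lie within distance $k$ of $\{(n-j,j):j\in J\}$, a region of at most $5(2k+1)^2$ cells. Hence the number of possible sequences of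 cells for these entries is bounded in terms of $k$. A given sequence has probability $0$ unless removing its cells from $\delta$ one by one removes a corner each time; in that case the probability is $f^\nu/f^\delta$, with $\nu$ the remaining shape, and this is at most $(C/n)^k$ by $k$ applications of Lemma~\ref{lem:hook}.
\end{proof}

Call an element of $\mathcal N$ \emph{weighted} if it is given as $A=\sum_\pi\omega(\pi)u_\pi$, summed over words $\pi$ of one length $\deg A$, with $|\omega|\le1$. Powers of $u$ are weighted, with $\omega=1$. A product of weighted elements is weighted: a word of the total length splits in only one way, and the weights multiply. If $\deg A=N$, then $[w_0]A/f=\mathbf E\,\omega(\mathbf i)$. Call an element \emph{$k$-local} if it is given as $Q=\sum_\pi q_\pi u_\pi$, where each $\pi$ has length $k$ and has its letters in an interval of at most five letters; its \emph{mass} is $\|Q\|=\sum|q_\pi|$.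

\begin{corollary}\label{cor:local}
Fix $k$. If $Q$ is $k$-local and $A,B$ are weighted with $\deg A+k+\deg B=N$, then $|[w_0]AQB|/f\le C\|Q\|\,n^{-k}$. In particular this quantity is
\[
O(n^{-2})\ \text{ for }Q=t,\qquad O(n^{-3})\ \text{ for }Q=[v,g],\qquad O(n^{-5})\ \text{ for }Q=[P,v].
\]
\end{corollary}

\begin{proof}
The left side is at most $\sum_\pi|q_\pi|\,\mathbf P(\pi\text{ occurs right after position }\deg A)$; apply Lemma~\ref{lem:pattern}. Each $\tau_j$ is a signed sum of four words on $j,j+1,j+2$, so $t$ is $3$-local of mass $O(n)$. Two words commute if every letter of one differs by at least $2$ from every letter of the other. Hence $[v_i,c_j]=0$ for $|i-j|>2$, and $[v,g]$ is a combination of $O(n)$ commutators $[v_i,c_j]$, each on at most four adjacent letters, with coefficients $O(n)$: it is $5$-local of mass $O(n^2)$. Likewise $[v_i,v_j]=0$ for $|i-j|>2$ and $[\tau_i,v_j]=0$ unless $i-2\le j\le i+3$, so $[P,v]$ is $6$-local of mass $O(n)$.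
\end{proof}

The products $vg$ and $Pv$ are not local; locality is gained only in the commutators. The element $g$ itself is $2$-local of mass $O(n^2)$, so the corollary bounds a term containing $g$ only by $O(1)$. This is why the boundary terms of \eqref{eq:telescope} need a separate argument.

\begin{lemma}\label{lem:overlap}
In a reduced word, two distinct braid windows that intersect belong to positions $k$ and $k+2$, and they meet no third braid window. Moreover
\begin{equation}\label{eq:overlap}
\mathbf P(\text{two braid windows intersect})\le\mathbf E\,\#\{\text{intersecting pairs of braid windows}\}\le Cn^{-2}.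
\end{equation}
\end{lemma}

\begin{proof}
Windows at $k\ne k'$ intersect exactly when $|k-k'|\le2$. Braids at $k$ and $k+1$ would give a factor $jj'jj'$ with $|j-j'|=1$, and $u_ju_{j'}u_ju_{j'}=u_{j'}u_ju_{j'}u_{j'}=0$. So intersecting windows are at distance $2$, and a third window meeting one of them would give braids at some $k,k+2,k+4$. Then $i_k=i_{k+2}=i_{k+4}=i_{k+6}=j$, and the seven letters $i_k,\dots,i_{k+6}$ form a reduced word on $\{j-1,j,j+1\}$. This is impossible, since such a word represents a permutation moving at most four consecutive points, which has at most six inversions. Finally, braids at $k$ and $k+2$ force five consecutive letters into an interval $\{j-1,j,j+1\}$. There are fewer than $N$ values of $k$ and $n$ values of $j$, so Lemma~\ref{lem:pattern} bounds the expectation by $CNn\cdot n^{-5}$.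
\end{proof}

Intersecting pairs do occur, as in the last row of \eqref{eq:S4}.

\section{Three-cycles and the variance}\label{sec:variance}

Two marked braids lead to $P^2=p_{33}(u)$, hence to $\widehat\chi_{33}(\delta)$. Asymptotic independence of the two braids corresponds to $\widehat\chi_{33}(\delta)\approx\widehat\chi_3(\delta)^2$, which reflects the fact that two random $3$-cycles are usually disjoint. Let $z_m=m(m-1)(m-2)/3$ be the number of $3$-cycles in $\mathfrak S_m$.

\begin{lemma}\label{lem:class}
For $m\ge6$ and every partition $\lambda$ of $m$,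
\[
z_m\widehat\chi_3(\lambda)^2=z_{m-3}\widehat\chi_{33}(\lambda)+3(m-3)(m-4)\widehat\chi_5(\lambda)+3(m-3)\widehat\chi_{22}(\lambda)+(3m-8)\widehat\chi_3(\lambda)+1 .
\]
\end{lemma}

\begin{proof}
The sum $Z$ of all $3$-cycles is central in the group algebra, so by Schur's lemma it acts on the irreducible module $S^\lambda$ by a scalar, and taking traces shows that the scalar is $z_m\widehat\chi_3(\lambda)$. Hence $z_m^2\widehat\chi_3(\lambda)^2=\sum\chi^\lambda(\sigma\tau)/f^\lambda$ over ordered pairs $(\sigma,\tau)$ of $3$-cycles. Fix $\sigma$ and sort $\tau$ by the number of points moved by both; products are read from right to left.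
\begin{itemize}
\item None: $z_{m-3}$ choices, and $\sigma\tau$ has type $(3,3)$.
\item One: $3(m-3)(m-4)$ choices, and $(a\,b\,c)(a\,d\,e)=(a\,d\,e\,b\,c)$ is a $5$-cycle.
\item Two, labeled $a,b$ so that $\sigma=(a\,b\,c)$: there are $3(m-3)$ choices of the form $(a\,b\,c)(a\,b\,d)=(a\,c)(b\,d)$ and $3(m-3)$ of the form $(a\,b\,c)(b\,a\,d)=(a\,d\,c)$.
\item Three: $\tau=\sigma$ gives a $3$-cycle and $\tau=\sigma^{-1}$ gives the identity.
\end{itemize}
Sum over the $z_m$ choices of $\sigma$ and divide by $z_m$.
\end{proof}

\begin{remark}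
The known value $\mathbf EX_n=1$ enters only through Corollary~\ref{cor:kappa}, and $\kappa$ can also be computed directly. The Jucys--Murphy elements $J_k=\sum_{i<k}(i\ k)$ satisfy $\sum_kJ_k^2=\binom m2+Z$, and $\sum_kJ_k^2$ acts on $S^\lambda$ by $\sum_{(i,j)\in\lambda}(j-i)^2$. In $\delta$ the $k$ cells with $i+j=k+1$ contribute $2\binom{k+1}3$, for a total of $2\binom{n+1}4$, while $\binom N2=3\binom{n+1}4$. So $z_N\kappa=-\frac13\binom N2$, that is, $\kappa=-\frac1{2(N-2)}$.
\end{remark}

\begin{lemma}\label{lem:staircase}
$\widehat\chi_{22}(\delta)=0$, \ $\widehat\chi_5(\delta)=O(n^{-4})$, \ and \ $\widehat\chi_{33}(\delta)=\kappa^2+O(n^{-6})$.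
\end{lemma}

\begin{proof}
All hook lengths of $\delta$ are odd, so $\delta$ has no border strip of size $2$ and $\widehat\chi_{22}(\delta)=0$ by the Murnaghan--Nakayama rule. By the same rule $|\widehat\chi_5(\delta)|\le\sum_\nu f^\nu/f^\delta$ over the border strips $\delta/\nu$ of size $5$. There are fewer than $n$ of them, and each $\nu$ is reached from $\delta$ by removing five corners in turn, so each term is $O(n^{-5})$ by Lemma~\ref{lem:hook}. Now divide Lemma~\ref{lem:class} for $\lambda=\delta$ by $z_N$, which has order $n^6$. With $\kappa=O(n^{-2})$ from \eqref{eq:kappa}, the terms in $\widehat\chi_5$, $\widehat\chi_3$ and $1$ are $O(n^{-2}n^{-4})$, $O(n^{-4}n^{-2})$ and $O(n^{-6})$. Thus $\kappa^2=(1+O(n^{-2}))\widehat\chi_{33}(\delta)+O(n^{-6})$. This gives first $\widehat\chi_{33}(\delta)=O(n^{-4})$ and then the claim.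
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
The expected number of unordered pairs of disjoint braid windows is $\frac1f\sum[w_0]u^{a'}vu^avu^{a''}$ over $a'+a+a''=N-6$. Let $V(a)=[w_0]vu^avu^{N-6-a}$. By Lemma~\ref{lem:cyclic} we may move $u^{a'}$ to the end, so each term equals $V(a)$, and $V(a)$ occurs $N-5-a$ times. Moving $vu^a$ to the end shows $V(a)=V(N-6-a)$. The multiplicities $N-5-a$ and $a+1$ of these two equal terms have average $(N-4)/2$, so the expectation is $\frac{N-4}{2f}\sum_{a=0}^{N-6}V(a)$.

Apply \eqref{eq:telescope} with $L=N-3$ to the second $v$: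
\[
\sum_aV(a)=[w_0]v\bigl(u^{N-5}g-gu^{N-5}\bigr)-2(N-5)\,[w_0]vPu^{N-6}.
\]
By Lemma~\ref{lem:cyclic}, $[w_0]vu^{N-5}g=[w_0]gvu^{N-5}$, so the two boundary terms combine to $[w_0][g,v]u^{N-5}=O(n^{-3})f$ by Corollary~\ref{cor:local}. In the last term write the remaining $v$ as $[u,g]-2P$. The commutator contributes nothing: $[w_0]u\cdot gPu^{N-6}=[w_0]gPu^{N-5}$ by Lemma~\ref{lem:cyclic}, and $guPu^{N-6}=gPu^{N-5}$ because $[u,P]=0$. Hence $[w_0]vPu^{N-6}=-2[w_0]P^2u^{N-6}=-2\widehat\chi_{33}(\delta)f$ by \eqref{eq:char}. By Lemma~\ref{lem:staircase} and \eqref{eq:kappa}, $\widehat\chi_{33}(\delta)=\frac1{4(N-2)^2}+O(n^{-6})$, and the expected number of disjoint pairs is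
\[
\frac{N-4}2\Bigl(4(N-5)\widehat\chi_{33}(\delta)+O(n^{-3})\Bigr)=\frac12+O(1/n).
\]
Intersecting pairs contribute $O(n^{-2})$ by \eqref{eq:overlap}. So $\mathbf E\binom{X_n}2=\frac12+O(1/n)$, and $\operatorname{Var}X_n=\mathbf E[X_n(X_n-1)]+1-1=1+O(1/n)$.
\end{proof}

\section{The generating function}\label{sec:weights}

For the limit law we weight each braid by $1+\varepsilon$ with $\varepsilon\le0$. The weights are then bounded by $1$, so every error term is controlled by Corollary~\ref{cor:local}, and no bounds on higher moments are needed. Expanding $(1+\varepsilon)^X$ gives a sum of $\varepsilon^{|S|}$ over sets $S$ of braids. If only sets of pairwise disjoint windows are kept, the sum is produced by products of factors $u$ and $\varepsilon v$, and by \eqref{eq:overlap} little is lost.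

Let $x$ be a central indeterminate and $\varepsilon\in[-\frac12,0]$. Define $W_l=W_l(\varepsilon)\in\mathcal N$ by
\[
W(x)=\sum_{l\ge0}W_lx^l=\bigl(1-xu-\varepsilon x^3v\bigr)^{-1},\qquad W_l=0\ \ (l<0).
\]
Write $Y=1-xu-\varepsilon x^3v$. From $WY=YW=1$ we get $\partial_\varepsilon W=-W(\partial_\varepsilon Y)W=x^3WvW$ and, because $[P,u]=0$, $[P,W]=-W[P,Y]W=\varepsilon x^3W[P,v]W$. Comparing coefficients,
\begin{gather}
W_au=W_{a+1}-\varepsilon W_{a-2}v,\qquad uW_b=W_{b+1}-\varepsilon vW_{b-2}\qquad(a,b\ge0),\label{eq:rec}\\
\partial_\varepsilon W_L=\sum_{a+b=L-3}W_avW_b,\qquad [P,W_L]=\varepsilon\sum_{a+b=L-3}W_a[P,v]W_b .\label{eq:der}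
\end{gather}

\begin{lemma}\label{lem:weights}
$W_l=\sum_\pi\omega_\varepsilon(\pi)u_\pi$ over reduced words $\pi$ of length $l$, where
\[
\omega_\varepsilon(\pi)=(1+\varepsilon)^{y_1(\pi)}(1+2\varepsilon)^{y_2(\pi)}\in[0,1],
\]
$y_1(\pi)$ is the number of braid windows of $\pi$ that meet no other, and $y_2(\pi)$ is the number of intersecting pairs. In particular $W_l$ is weighted.
\end{lemma}

\begin{proof}
The geometric series writes $W_l$ as the sum over tilings of $\{1,\dots,l\}$ by single positions (factor $u$) and triples (factor $\varepsilon v$). Since $v$ is the sum of all braid triples, each once, the coefficient of $u_\pi$ is $\sum_S\varepsilon^{|S|}$ over sets $S$ of pairwise disjoint braid windows of $\pi$. By Lemma~\ref{lem:overlap} the windows fall into isolated ones, each of which is in $S$ or not, and isolated pairs, from each of which $S$ takes at most one window. The sum factors accordingly. The range of $\varepsilon$ puts $1+\varepsilon$ and $1+2\varepsilon$ in $[0,1]$.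
\end{proof}

Fix $q\ge1$ and, with strict inequalities,
\begin{equation}\label{eq:strict}
0<\alpha_1<\beta_1<\alpha_2<\dots<\beta_q<1,\qquad\theta_r=\beta_r-\alpha_r .
\end{equation}
Cut $\{1,\dots,N\}$ into consecutive runs of lengths $m_0,L_1,m_1,\dots,L_q,m_q$, where \emph{block $r$}, of length $L_r$, consists of the $k$ with $k/N\in(\alpha_r,\beta_r]$. Then $L_r/N\to\theta_r$, and there is a fixed $\gamma>0$ with $m_0,\dots,m_q\ge\gamma N$ for large $n$. These unweighted gaps are what the two estimates of Section~\ref{sec:estimates} require. For $\varepsilon\in[-\frac12,0]^q$ let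
\[
\Phi_n(\varepsilon)=\frac1f[w_0]\,u^{m_0}W_{L_1}(\varepsilon_1)u^{m_1}\cdots W_{L_q}(\varepsilon_q)u^{m_q}=\mathbf E\prod_{r=1}^q\omega_{\varepsilon_r}(\text{block }r),
\]
a polynomial in $\varepsilon$ with $\Phi_n(0)=1$; here ``block $r$'' stands for the factor of $\mathbf i$ in those positions.

\begin{proposition}\label{prop:ode}
For each $r$, \ $\partial_{\varepsilon_r}\Phi_n=\theta_r\Phi_n+o(1)$ as $n\to\infty$, uniformly in $\varepsilon\in[-\frac12,0]^q$.
\end{proposition}

The proof is in Section~\ref{sec:ode}. We first deduce the limit theorems.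

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a), and hence of Theorem~\ref{thm:main}]
Assume first \eqref{eq:strict}. Fix $\varepsilon$ and let $b=\sum\theta_r\varepsilon_r$. By the chain rule and Proposition~\ref{prop:ode}, $\frac{d}{ds}\bigl(e^{-bs}\Phi_n(s\varepsilon)\bigr)=o(1)$ uniformly in $s\in[0,1]$, so $\Phi_n(\varepsilon)\to e^b$. Let $\tilde X^{(r)}$ be the number of braids whose window is contained in block $r$. If no two windows intersect, then $\omega_{\varepsilon_r}(\text{block }r)=(1+\varepsilon_r)^{\tilde X^{(r)}}$. All weights lie in $[0,1]$, so \eqref{eq:overlap} gives, with $z_r=1+\varepsilon_r$,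
\begin{equation}\label{eq:pgf}
\mathbf E\prod_rz_r^{\tilde X^{(r)}}\longrightarrow\prod_re^{\theta_r(z_r-1)}\qquad\bigl(z\in[\tfrac12,1]^q\bigr).
\end{equation}

Now let the intervals be as in the theorem. For small $\eta>0$ the intervals $(\alpha_r+\eta,\beta_r-\eta]$ satisfy \eqref{eq:strict}; define the blocks and $\tilde X^{(r)}$ from them, so that \eqref{eq:pgf} holds with $\theta_r=\beta_r-\alpha_r-2\eta$. Every braid counted by $\tilde X^{(r)}$ is counted by $X^{(r)}$. The two counts range over $L_r-2$ and $(\beta_r-\alpha_r)N+O(1)$ positions, so $\mathbf E(X^{(r)}-\tilde X^{(r)})\to2\eta$ by \eqref{eq:kappa}. Each additional factor $z_r\in[0,1]$ changes a product of such factors by at most $1$, so $|\prod z_r^{X^{(r)}}-\prod z_r^{\tilde X^{(r)}}|\le\sum(X^{(r)}-\tilde X^{(r)})$. Letting $n\to\infty$ and then $\eta\to0$,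
\[
\mathbf E\prod_rz_r^{X^{(r)}}\longrightarrow\prod_re^{(\beta_r-\alpha_r)(z_r-1)}\qquad\bigl(z\in[\tfrac12,1]^q\bigr).
\]
Since $\mathbf EX^{(r)}\le1$, Markov's inequality shows that the laws of $(X^{(1)},\dots,X^{(q)})$ are tight. Any subsequential limit is a probability law on $\{0,1,2,\dots\}^q$ whose generating function is analytic for $|z_r|<1$ and equals the right side on $[\frac12,1)^q$. The identity theorem, applied to one variable at a time, extends the equality to the polydisc, so the coefficients agree and the limit is the product of Poisson laws. As every subsequential limit is the same, the sequence converges.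
\end{proof}

\section{Two estimates in an unweighted gap}\label{sec:estimates}

\subsection*{The power sum acts as a scalar}
We know $[w_0]Pu^{N-3}=\kappa[w_0]u^N$. We need the same relation, approximately, when the beginning of the word carries arbitrary weights. Equivalently, the relation must hold conditionally on a typical prefix. The positivity $a_{w,\lambda}\ge0$ turns the conditional ratio into an average of $\widehat\chi_3(\lambda)$ over a random partition $\lambda$, and Lemma~\ref{lem:class} computes its variance.

\begin{lemma}\label{lem:scalar}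
Fix $\gamma>0$. If $\gamma N\le m\le N$ and $A$ is weighted of degree $N-m$, then
\[
\bigl|[w_0]APu^{m-3}-\kappa\,[w_0]Au^m\bigr|\big/f\le Cn^{-3}.
\]
\end{lemma}

\begin{proof}
Let $\sigma=s_{i_1}\cdots s_{i_{N-m}}$ be the random prefix. For $w$ of length $N-m$ put $w'=w^{-1}w_0$ and $M(w)=[w']Pu^{m-3}/[w']u^m$. A reduced word of $w$ extends to a reduced word of $w_0$ in $[w']u^m$ ways. So, with $\omega$ the weight of $A$, \eqref{eq:split} gives
\[
\tfrac1f[w_0]APu^{m-3}=\tfrac1f\sum_w[w]A\cdot M(w)\,[w']u^m=\mathbf E\bigl[\omega(i_1,\dots,i_{N-m})M(\sigma)\bigr],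
\]
while $\frac1f[w_0]Au^m=\mathbf E\,\omega(i_1,\dots,i_{N-m})$. As $|\omega|\le1$, it suffices to prove $\mathbf E|M(\sigma)-\kappa|\le Cn^{-3}$.

Given $\sigma=w$, choose a random partition $\lambda$ of $m$ with probability $a_{w',\lambda}f^\lambda/[w']u^m$. These numbers are nonnegative by Theorem~\ref{thm:stanley} and sum to $1$ by \eqref{eq:char} with $\rho=\emptyset$. By \eqref{eq:char} again, $\mathbf E[\widehat\chi_\rho(\lambda)\mid\sigma=w]=[w']p_\rho(u)u^{m-|\rho|}/[w']u^m$; for $\rho=(3)$ this is $M(w)$. Since $\mathbf P(\sigma=w)=[w]u^{N-m}[w']u^m/f$ and $p_\rho(u)$ commutes with $u$,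
\[
\mathbf E\,\widehat\chi_\rho(\lambda)=\frac1f\sum_w[w]u^{N-m}\,[w']p_\rho(u)u^{m-|\rho|}=\frac1f[w_0]p_\rho(u)u^{N-|\rho|}=\widehat\chi_\rho(\delta)
\]
for every $\rho$ with $|\rho|\le m$. Divide Lemma~\ref{lem:class} by $z_m$ and take expectations; the coefficients depend only on $m$, and $m$ has order $n^2$. By Lemma~\ref{lem:staircase},
\[
\mathbf E\,\widehat\chi_3(\lambda)^2=\bigl(1+O(n^{-2})\bigr)\widehat\chi_{33}(\delta)+O(n^{-2})\widehat\chi_5(\delta)+O(n^{-4})\kappa+O(n^{-6})=\kappa^2+O(n^{-6}).
\]
As $\mathbf E\widehat\chi_3(\lambda)=\kappa$, the variance of $\widehat\chi_3(\lambda)$ is $O(n^{-6})$. By Jensen's inequality and the Cauchy--Schwarz inequality, $\mathbf E|M(\sigma)-\kappa|\le\mathbf E|\widehat\chi_3(\lambda)-\kappa|\le Cn^{-3}$.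
\end{proof}

The error $n^{-3}$ is smaller than $\kappa$ by a factor $n$. Some lower bound on $m$ is needed for the concentration of $\widehat\chi_3(\lambda)$: for $m=3$ it takes only the values $1$ and $-\frac12$.

\subsection*{The boundary terms}
A term containing $g$ is a priori of order $1$. Two facts make it small inside a long gap. It hardly changes when $g$ is moved by one step, because $[u,g]=2t$ costs $O(n^{-2})$; so it may be averaged over $\eta N$ positions. And $g=[u,d]$ is itself a discrete derivative, so the average compares the sums of $\xi_{i_k}$ over two adjacent long stretches, which agree to leading order by the following law of large numbers.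

\begin{theorem}[\cite{AHRV}]\label{thm:lln}
Let $y_k=2i_k/n-1\in[-1,1]$. The random measures placing mass $1/N$ at each point $(k/N,y_k)$, $1\le k\le N$, converge weakly, in probability, to the product of Lebesgue measure on $[0,1]$ and the semicircle law on $[-1,1]$.
\end{theorem}

This means that $\frac1N\sum_k\varphi(k/N,y_k)$ converges in probability to the integral of $\varphi$ against the limit measure, for each continuous $\varphi$ on $[0,1]\times[-1,1]$. We use only that the limit is deterministic and has Lebesgue measure as a factor.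

\begin{lemma}\label{lem:boundary}
Fix $\gamma>0$. As $n\to\infty$,
\[
\sup\ \bigl|[w_0]Au^kgu^{m-k}B\bigr|\big/f\longrightarrow0,
\]
the supremum over all $m\ge\gamma N$, $0\le k\le m$, and weighted $A,B$ with $\deg A+m+2+\deg B=N$.
\end{lemma}

\begin{proof}
Fix $m,A,B$ and put
\[
\Gamma_s=\tfrac1f[w_0]Au^sgu^{m-s}B\ \ (0\le s\le m),\qquad D_s=\tfrac1f[w_0]Au^sdu^{m+1-s}B\ \ (0\le s\le m+1).
\]
Then $\Gamma_{s+1}-\Gamma_s=\frac1f[w_0]Au^s(2t)u^{m-s-1}B=O(n^{-2})$ by Corollary~\ref{cor:local}, and $g=ud-du$ gives $\Gamma_s=D_{s+1}-D_s$. Moreover $D_s=\mathbf E[\omega\,\xi_{i_{l+s+1}}]$, where $l=\deg A$ and $\omega$ is the weight of $A$ on the first $l$ letters times the weight of $B$ on the last $\deg B$ letters. The point is that $|\omega|\le1$ and $\omega$ does not depend on $s$.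

Let $0<\eta<\gamma/3$ and $\mu=\lfloor\eta N\rfloor$, so $2\mu\le m$. Given $k$, choose $k_0$ with $0\le k_0\le k\le k_0+2\mu\le m$. All $\Gamma_s$ with $k_0\le s\le k_0+2\mu$ equal $\Gamma_k+O(\mu n^{-2})$, so
\[
\sum_{j=k_0}^{k_0+\mu-1}(D_{j+\mu}-D_j)=\sum_{j=k_0}^{k_0+\mu-1}\ \sum_{s=j}^{j+\mu-1}\Gamma_s=\mu^2\Gamma_k+O(\mu^3n^{-2}).
\]
The left side is the expectation of $\omega$ times the difference of the sums of $\xi_{i_p}$ over two adjacent stretches of $\mu$ positions. By $|\omega|\le1$ and stationarity, its absolute value is at most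
\[
\Delta_n=\mathbf E\Bigl|\sum_{p=\mu+1}^{2\mu}\xi_{i_p}-\sum_{p=1}^{\mu}\xi_{i_p}\Bigr|=\frac{n^2N}4\,\mathbf E\Bigl|\frac1N\sum_{p=\mu+1}^{2\mu}y_p^2-\frac1N\sum_{p=1}^{\mu}y_p^2\Bigr|,
\]
which depends only on $n$ and $\eta$. For an interval $I\subset[0,1]$, the function $(x,y)\mapsto y^2\mathbf 1_{x\in I}$ lies between two continuous functions whose integrals against the limit measure are arbitrarily close, because the first factor of that measure is Lebesgue measure. So Theorem~\ref{thm:lln} applies to it. Take $I=[0,\eta]$ and $I=(\eta,2\eta]$; the first selects $p\le\mu$, and the second selects $\mu<p\le\lfloor2\eta N\rfloor$, which differs from $\mu<p\le2\mu$ by at most one index. Both normalized sums therefore converge in probability, and in $L^1$ since they are bounded by $1$, to the same constant, $\eta$ times the second moment of the semicircle law. Hence $\Delta_n=o(n^4)$ for fixed $\eta$. Since $\mu\sim\eta n^2/2$,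
\[
|\Gamma_k|\le\Delta_n/\mu^2+C\mu n^{-2}\le o(1)+C\eta,
\]
uniformly in $m,k,A,B$, with $C$ independent of $\eta$. Let $n\to\infty$, then $\eta\to0$.
\end{proof}

\section{Proof of the differential equation}\label{sec:ode}

\begin{proof}[Proof of Proposition~\ref{prop:ode}]
Fix $r$, write $L=L_r$ and $W_l=W_l(\varepsilon_r)$, and write the product defining $\Phi_n$ as $AW_LB$. All its partial products are weighted, with weights in $[0,1]$. By \eqref{eq:der} and Proposition~\ref{prop:identity},
\begin{equation}\label{eq:two}
\partial_{\varepsilon_r}\Phi_n=\frac1f[w_0]\sum_{a+b=L-3}AW_a[u,g]W_bB\;-\;\frac2f[w_0]\sum_{a+b=L-3}AW_aPW_bB .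
\end{equation}

\emph{The commutator term is $o(1)$.} The recursions \eqref{eq:rec} replace the rule $u^au=u^{a+1}$ used in \eqref{eq:telescope}:
\[
W_a[u,g]W_b=W_{a+1}gW_b-W_agW_{b+1}-\varepsilon_r\bigl(W_{a-2}vgW_b-W_agvW_{b-2}\bigr).
\]
Sum over $a+b=L-3$. The first two terms telescope. In the last two, shifting $a$, respectively $b$, by $2$ turns both into sums over $a+b=L-5$, and they combine into a commutator:
\[
\sum_{a+b=L-3}W_a[u,g]W_b=W_{L-2}\,g-g\,W_{L-2}-\varepsilon_r\sum_{a+b=L-5}W_a[v,g]W_b .
\]
By Corollary~\ref{cor:local} the last sum contributes $O(N\cdot n^{-3})=O(1/n)$ to \eqref{eq:two}. For the boundary terms write $B=u^{m_r}B'$ and $A=A'u^{m_{r-1}}$. The term $(AW_{L-2})\,g\,u^{m_r}B'$ is covered by Lemma~\ref{lem:boundary} with $m=m_r$, $k=0$, and the term $A'u^{m_{r-1}}g\,(W_{L-2}B)$ with $k=m=m_{r-1}$. Both contribute $o(1)$, uniformly in $\varepsilon$.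

\emph{Moving $P$ to the last gap.} To use Lemma~\ref{lem:scalar}, $P$ must be followed by powers of $u$ only. Write $B=B''u^{m_q}$, where $B''=1$ if $r=q$ and $B''=u^{m_r}W_{L_{r+1}}(\varepsilon_{r+1})\cdots W_{L_q}(\varepsilon_q)$ otherwise. Then
\[
PW_bB=W_bB''Pu^{m_q}+[P,W_bB'']\,u^{m_q}.
\]
By the Leibniz rule, $[P,u]=0$ and \eqref{eq:der}, the commutator $[P,W_bB'']$ is a sum of at most $N$ terms $\varepsilon_jA_1[P,v]A_2$ with $A_1,A_2$ weighted. By Corollary~\ref{cor:local}, these terms contribute $O(N\cdot N\cdot n^{-5})=O(1/n)$ to \eqref{eq:two} after summation over $a$. For the main terms, Lemma~\ref{lem:scalar} with $m=m_q+3$ gives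
\[
\tfrac1f[w_0]AW_aW_bB''Pu^{m_q}=\kappa\cdot\tfrac1f[w_0]AW_aW_bB''u^{m_q+3}+O(n^{-3})=\kappa\,\mathbf E\,\Omega_a+O(n^{-3}),
\]
where $\Omega_a\in[0,1]$ is the weight that $AW_aW_bB''u^{m_q+3}$ gives to $\mathbf i$.

\emph{Comparing $\Omega_a$ with the weight in $\Phi_n$.} Let $\Omega=\prod_j\omega_{\varepsilon_j}(\text{block }j)$, so $\mathbf E\Omega=\Phi_n$. In $\Omega_a$ the blocks before block $r$ are unchanged; block $r=\{s+1,\dots,s+L\}$ is replaced by the two sub-blocks $\{s+1,\dots,s+a\}$ and $\{s+a+1,\dots,s+L-3\}$; and each later block is shifted to the left by $3$. By Lemma~\ref{lem:weights} the weight of a block depends only on the set of braid windows inside it, and windows in different sub-blocks are disjoint. A window inside block $r$ lies inside a sub-block unless it straddles the cut (two positions) or ends in one of the last three places (three positions). A later block and its shift contain the same windows except for three positions at each end. So $\Omega_a=\Omega$ unless there is a braid at one of at most $6q+5$ specified positions, which has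 probability $O(n^{-2})$ by \eqref{eq:kappa}. Hence $\mathbf E\Omega_a=\Phi_n+O(n^{-2})$.

Summing over the $L-2$ values of $a$ and using $-2\kappa=1/(N-2)$, the second term of \eqref{eq:two} equals
\[
\frac{L-2}{N-2}\bigl(\Phi_n+O(n^{-2})\bigr)+O(N\cdot n^{-3})+O(1/n)=\theta_r\Phi_n+o(1),
\]
uniformly in $\varepsilon$. Together with the bound on the commutator term, this proves the proposition.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AHRV}
Angel, Holroyd, Romik and Vir\'ag, \emph{Random sorting networks}, Adv. Math. 215 (2007).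

\bibitem{EG}
Edelman and Greene, Adv. Math. (1987).

\bibitem{FominStanley}
Fomin and Stanley, Adv. Math. (1994).

\bibitem{Note}
\emph{Note on the expected number of Yang-Baxter moves applicable to reduced decompositions},
\texttt{http://www.math.umn.edu/\textasciitilde reiner/Papers/Poisson.pdf}.

\bibitem{Stanley}
Stanley, Europ. J. Combin. (1984).

\end{thebibliography}
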